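\title{The rank-one formula for the spiked Wigner model\\ at every sublinear rank}

\begin{abstract}
We study the spiked Wigner model $Y=\sqrt{\lambda/N}\,X_0X_0^\top+Z$, observed above the diagonal, where $X_0$ is an $N\times M$ matrix with independent, identically distributed, centered and bounded entries. For all $1\le M\le N$, the free entropy differs from the rank-one replica symmetric variational formula by at most $C\sqrt{(M/N)\ln(9N/M)}$. Hence the free entropy converges to the rank-one formula whenever $M=o(N)$, and the matrix minimum mean-square error converges wherever the limit is differentiable; this proves a conjecture on sublinear-rank symmetric matrix factorization. For a nondegenerate prior both limits fail at small $\lambda$ if $M\ne o(N)$. The upper bound linearizes the interaction with the signal on a net of overlap matrices and uses no concentration of overlaps.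
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model}

Throughout the paper $\mu$ is a probability measure on $\mathbb R$ with mean zero and support in $[-D,D]$, where $0<D<\infty$, and $\rho=\int x^2\,d\mu(x)$. For integers $N,M\ge1$ the \emph{signal} $X_0$ is a random $N\times M$ matrix with i.i.d.\ entries of law $\mu$, and $P=\mu^{\otimes NM}$ is its law. The rows $x_1,\dots,x_N$ of an $N\times M$ matrix $X$ are regarded as column vectors in $\mathbb R^M$, and $s_{ij}=x_i\cdot x_j=(XX^\top)_{ij}$; the symbols $x_{0,i},s^0_{ij}$ and $x_i',s'_{ij}$ refer in the same way to $X_0$ and to a matrix $X'$. We write $|\cdot|$ for the Euclidean norm, $\|\cdot\|$ for the Frobenius norm and $\|\cdot\|_{\mathrm{op}}$ for the operator norm. For a signal-to-noise ratio $\lambda\ge0$ one observes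
\begin{equation}\label{eq:model}
Y_{ij}=\sqrt{\lambda/N}\,s^0_{ij}+Z_{ij},\qquad 1\le i<j\le N,
\end{equation}
where the $Z_{ij}$ are i.i.d.\ $\mathcal N(0,1)$ and independent of $X_0$. No diagonal entry is observed. By Bayes' rule the conditional law of $X_0$ given $Y=(Y_{ij})_{i<j}$ is $\mathcal Z^{-1}e^{H_N(X)}\,dP(X)$, where
\[
H_N(X)=\sum_{i<j}\Big[\sqrt{\tfrac\lambda N}\,Y_{ij}s_{ij}-\tfrac{\lambda}{2N}s_{ij}^2\Big],\qquad \mathcal Z=\int e^{H_N}\,dP .
\]
The \emph{free entropy} and the \emph{matrix minimum mean-square error} are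
\[
F_{N,M}(\lambda)=\frac{1}{NM}\,\mathbb E\ln\mathcal Z,\qquad
\mathrm{MMSE}_{N,M}(\lambda)=\frac{1}{N^2M}\,\mathbb E\big\|X_0X_0^\top-\mathbb E[X_0X_0^\top\mid Y]\big\|^2 .
\]
Both measure how much $Y$ reveals about the signal. For $i\ne j$, independence and centering give $\mathbb E(s^0_{ij})^2=M\rho^2$, so the mutual information $I(X_0;Y)=\mathbb E[H_N(X_0)-\ln\mathcal Z]$ equals $NM\big[\frac{\lambda\rho^2}4(1-\frac1N)-F_{N,M}(\lambda)\big]$. The error is normalized so that, with no information,
$\mathrm{MMSE}_{N,M}(0)=(1-\frac1N)\rho^2+\frac1N\operatorname{Var}_\mu(x^2)\to\rho^2$. We ask for the limits of these two quantities when the rank $M=M_N$ grows with $N$.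

\subsection{The expected answer}

Inserting \eqref{eq:model} into $H_N$ gives
\begin{equation}\label{eq:Hsplit}
H_N(X)=\sum_{i<j}\Big[\sqrt{\tfrac\lambda N}\,Z_{ij}s_{ij}-\tfrac{\lambda}{2N}s_{ij}^2\Big]+\frac\lambda N\sum_{i<j}s_{ij}s^0_{ij}.
\end{equation}
We call the two sums the \emph{noise part} and the \emph{planted part}. The \emph{overlap} of $X$ and $X'$ is the $M\times M$ matrix $R(X,X')=X^\top X'/N=\frac1N\sum_ix_ix_i'^\top$. Since $\|X^\top X'\|^2=\operatorname{Tr}(XX^\top X'X'^\top)=\sum_{i,j}s_{ij}s'_{ij}$, we have, for $R=R(X,X')$ and every $S\in\mathbb R^{M\times M}$,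
\begin{equation}\label{eq:gram}
\sum_{i<j}s_{ij}s'_{ij}=\frac{N^2}2\|R\|^2-\frac12\sum_i|x_i|^2|x_i'|^2,\qquad N\operatorname{Tr}(S^\top R)=\sum_ix_i^\top Sx_i' .
\end{equation}
Up to the diagonal correction in \eqref{eq:gram}, the planted part equals $\frac{\lambda N}2\|R(X,X_0)\|^2$, and the Gaussian term of the noise part has covariance $\frac{\lambda N}2\|R(X,X')\|^2$ between $X$ and $X'$. Suppose, as a heuristic, that all overlaps are close to one matrix $Q$ in the set $\mathcal S_M$ of symmetric positive semidefinite $M\times M$ matrices. One may then replace $\|R\|^2$ by its tangent $2\operatorname{Tr}(QR)-\|Q\|^2$. By \eqref{eq:gram} the linear term is a sum over rows, so the rows decouple, and each row contributes the log-likelihood of the vector channel $y=\sqrt\lambda\,Q^{1/2}x_0+z$. The constant $-\|Q\|^2$ contributes $-\frac{\lambda N}2\|Q\|^2$ through the planted part and $+\frac{\lambda N}4\|Q\|^2$ through the covariance. (Adding $\sigma g-\sigma^2/2$ to an exponent, with $g$ an independent standard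 Gaussian, raises the covariance by $\sigma^2$ and lowers the expected logarithm of the integral by $\sigma^2/2$.)

This suggests the following definitions. For $m\ge1$, $Q\in\mathcal S_m$ and $S\in\mathbb R^{m\times m}$, with independent $x_0\sim\mu^{\otimes m}$ and $z\sim\mathcal N(0,I_m)$, let
\begin{equation}\label{eq:Psi}
\Psi(Q,S)=\mathbb E\ln\int e^{\sqrt\lambda\,z^\top Q^{1/2}x+\lambda\,x^\top Sx_0-\frac\lambda2x^\top Qx}\,d\mu^{\otimes m}(x),\qquad \psi_m(Q)=\Psi(Q,Q).
\end{equation}
The dependence on $\lambda$ is suppressed. The \emph{replica symmetric potential} and its supremum are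
\[
F^{\mathrm{RS}}_m(Q,\lambda)=\frac1m\Big[\psi_m(Q)-\frac\lambda4\|Q\|^2\Big],\qquad \phi_m(\lambda)=\sup_{Q\in\mathcal S_m}F^{\mathrm{RS}}_m(Q,\lambda),
\]
so that for $m=1$ and $q\ge0$
\[
F_1^{\mathrm{RS}}(q,\lambda)=-\frac{\lambda q^2}4+\mathbb E\ln\int e^{\sqrt{\lambda q}\,zx+\lambda q\,xx_0-\lambda qx^2/2}\,d\mu(x).
\]
The heuristic predicts $F_{N,M}\approx\phi_M$. For $Q=qI$ the integral in \eqref{eq:Psi} factorizes over coordinates, so $F_m^{\mathrm{RS}}(qI,\lambda)=F_1^{\mathrm{RS}}(q,\lambda)$. Since the columns of $X_0$ are exchangeable, it is natural to guess that such a $Q$ is optimal and that the limit is the rank-one value $\phi_1$. If two independent posterior samples $X,X'$ have overlap of squared norm about $Mq^2$, then $\|\mathbb E[X_0X_0^\top\mid Y]\|^2$, which is the conditional mean of $N^2\|R(X,X')\|^2$, is about $N^2Mq^2$; the error should therefore tend to $\rho^2-q^2$ at the optimal $q$.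

Two counts indicate that $M=o(N)$ is the right range. The overlap has $M^2$ entries, whereas $\ln\mathcal Z$ is measured on the scale $NM$, so the price of specifying the overlap should be negligible when $M=o(N)$. Conversely, a single observation $Y_{ij}$ has signal variance $\lambda\rho^2M/N$ against unit noise; if $M/N$ does not vanish, $Y_{ij}$ alone already carries nonnegligible information about $s^0_{ij}$, at every $\lambda>0$.

\subsection{The conjecture and the results}

Theorem~2.1 of \cite{cavity} states that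
\begin{align}
\lim_{N\to\infty}F_{N,M_N}(\lambda)&=\sup_{q\in[0,\rho]}F_1^{\mathrm{RS}}(q,\lambda)&&\text{for all }\lambda\ge0,\label{eq:conjF}\\
\lim_{N\to\infty}\mathrm{MMSE}_{N,M_N}(\lambda)&=\rho^2-q^*(\lambda)^2&&\text{for all }\lambda>0,\ \lambda\ne\lambda_c,\label{eq:conjM}
\end{align}
where $q^*(\lambda)$ is the maximizer in \eqref{eq:conjF}, provided that $M_N=o(\sqrt{\ln N})$ and that the following three hypotheses hold.
\begin{itemize}
\item[(a)] $M_{N+1}-M_N\le1$ for all $N$.
\item[(b)] For every constant $m\le M$, the function $\phi_m$ is real analytic on $[0,\infty)$ except possibly at one point $\lambda_c\in(0,\infty)$ that does not depend on $m$. (If there is no such point, the condition $\lambda\ne\lambda_c$ is vacuous.)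
\item[(c)] The function $u^2\,\mathbb E\big[(x_0-\mathbb E[x_0\mid\sqrt u\,x_0+z])^2\big]$, with independent $x_0\sim\mu$ and $z\sim\mathcal N(0,1)$, is monotone on $[u_0,\infty)$ for some $u_0>0$.
\end{itemize}
It is conjectured in \cite{cavity} that \eqref{eq:conjF} and \eqref{eq:conjM} hold under (a)--(c) whenever $M_N=o(N)$. We prove this conjecture. Hypotheses (a) and (c) are not needed, (b) is used only for $m=1$ and only to know where $\phi_1$ is differentiable, and the proof does not rely on the theorem just quoted.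

\begin{theorem}[Limits at sublinear rank]\label{thm:limit}
If $M_N=o(N)$, then $F_{N,M_N}(\lambda)\to\sup_{q\in[0,\rho]}F_1^{\mathrm{RS}}(q,\lambda)$ for all $\lambda\ge0$. Moreover, at every $\lambda>0$ where $\phi_1$ is differentiable, the maximizer of $F_1^{\mathrm{RS}}(\cdot,\lambda)$ is unique, equals $q^*(\lambda)=2\sqrt{\phi_1'(\lambda)}$, and $\mathrm{MMSE}_{N,M_N}(\lambda)\to\rho^2-q^*(\lambda)^2$. Under hypothesis \textup{(b)} with $m=1$, this covers all $\lambda>0$ with $\lambda\ne\lambda_c$.
\end{theorem}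

\begin{theorem}[Converse]\label{thm:converse}
Let $\rho>0$. If $M_N\ne o(N)$, then for every $\lambda\in(0,D^{-4})$ the maximizer of $F_1^{\mathrm{RS}}(\cdot,\lambda)$ is unique, $q^*(\lambda)=0$ and $\phi_1(\lambda)=0$, but both $F_{N,M_N}(\lambda)\to\phi_1(\lambda)$ and $\mathrm{MMSE}_{N,M_N}(\lambda)\to\rho^2-q^*(\lambda)^2$ fail.
\end{theorem}

Thus for $\rho>0$ the condition $M_N=o(N)$ is also necessary, both for \eqref{eq:conjF} and for the limit of the error to hold for all $\lambda\in(0,D^{-4})$. (If $\rho=0$, then $\mu=\delta_0$ and all quantities vanish for every $M$.) Theorem~\ref{thm:limit} follows from a bound at finite size and a property of the potential.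

\begin{theorem}[Finite-size bounds]\label{thm:bounds}
For every $\lambda\ge0$ there is $C=C(\lambda,D)<\infty$ such that for all $1\le M\le N$,
\[
-\frac{\lambda D^4}4\,\frac MN\ \le\ F_{N,M}(\lambda)-\phi_1(\lambda)\ \le\ C\sqrt{\frac MN\ln\frac{9N}M}.
\]
\end{theorem}

\begin{theorem}[Reduction to rank one]\label{thm:rankone}
For all $m\ge1$ and $\lambda\ge0$,
\[
\phi_m(\lambda)=\phi_1(\lambda)=\sup_{q\in[0,\rho]}F_1^{\mathrm{RS}}(q,\lambda).
\]
\end{theorem}

Section~\ref{sec:tools} collects the tools, among them a derivative formula whose sign depends on whether the signal enters the interpolated exponent. Theorem~\ref{thm:rankone} is proved in Section~\ref{sec:rankone}. Section~\ref{sec:interp} compares the matrix model with decoupled channels; the two signs give the lower bound in Theorem~\ref{thm:bounds} and an upper bound for a model whose planted part is linear. Section~\ref{sec:upper} reduces the upper bound in Theorem~\ref{thm:bounds} to that model. Theorems~\ref{thm:limit} and~\ref{thm:converse} are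 proved in Sections~\ref{sec:mmse} and~\ref{sec:converse}. For $\lambda=0$ we have $F_{N,M}=0$ and $F_m^{\mathrm{RS}}=0$, so there is nothing to prove, and we assume $\lambda>0$ from now on.

\section{Gaussian channels and concentration}\label{sec:tools}

\subsection{Posterior averages}

Let $\nu$ be a probability measure on a compact set $\mathcal K\subset\mathbb R^d$, let $\alpha:\mathcal K\to\mathbb R^L$ be continuous and let $\gamma_L=\mathcal N(0,I_L)$. The \emph{Gaussian channel} defined by $\alpha$ has signal $x_0\sim\nu$ and output $y=\alpha(x_0)+g$, with $g\sim\gamma_L$ independent of $x_0$. Since $\mathcal N(a,I_L)$ has density $e^{y\cdot a-|a|^2/2}$ with respect to $\gamma_L$, the law of $y$ has density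
\begin{equation}\label{eq:ell}
\ell(y)=\int e^{y\cdot\alpha(x)-|\alpha(x)|^2/2}\,d\nu(x),\qquad |\ln\ell(y)|\le C_\alpha(1+|y|),
\end{equation}
with respect to $\gamma_L$, and the posterior, that is the conditional law of $x_0$ given $y$, is $\ell(y)^{-1}e^{y\cdot\alpha(x)-|\alpha(x)|^2/2}d\nu(x)$. The model \eqref{eq:model} is the channel $\alpha(X)=(\sqrt{\lambda/N}\,s_{ij})_{i<j}$, with $\ell=\mathcal Z$, and $\psi_m(Q)=\mathbb E\ln\ell(y)$ for the channel $\alpha(x)=\sqrt\lambda\,Q^{1/2}x$.

Given a random integral $\int e^{h(x)}d\nu(x)$, the \emph{Gibbs measure} is the random probability measure proportional to $e^{h}d\nu$, and $\langle f(x,x')\rangle$ is the integral of $f$ against the product of two copies of it; $x$ and $x'$ are called \emph{replicas}. When the Gibbs measure is the posterior of a channel, $x_0$ is, given $y$, one more independent sample of it. This gives the \emph{Nishimori identity}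
\begin{equation}\label{eq:nish}
\mathbb E\langle f(x,x_0,y)\rangle=\mathbb E\langle f(x,x',y)\rangle
\end{equation}
for bounded measurable $f$. All derivatives of free entropies in this paper come from one lemma.

\begin{lemma}[Derivative along a path]\label{lem:deriv}
Let $(t,x)\mapsto\alpha_t(x)\in\mathbb R^L$ be continuous on $[t_0,t_1]\times\mathcal K$, with $\dot\alpha_t=\partial_t\alpha_t$ continuous on $(t_0,t_1)\times\mathcal K$, and let $g\sim\gamma_L$.
\begin{itemize}
\item[(i)] Let $\nu$ be a nonzero finite measure on $\mathcal K$, let $\xi$ be a random variable independent of $g$, let $b(x,\xi)$ be bounded and measurable, and put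
\[
\Phi(t)=\mathbb E\ln\int e^{g\cdot\alpha_t(x)-|\alpha_t(x)|^2/2+b(x,\xi)}\,d\nu(x).
\]
Then $\Phi'(t)=-\,\mathbb E\langle\dot\alpha_t(x)\cdot\alpha_t(x')\rangle$.
\item[(ii)] Let $\nu$ be a probability measure on $\mathcal K$, let $x_0\sim\nu$ be independent of $g$, let $y_t=\alpha_t(x_0)+g$, and put
\[
\Phi(t)=\mathbb E\ln\int e^{y_t\cdot\alpha_t(x)-|\alpha_t(x)|^2/2}\,d\nu(x).
\]
Then $\Phi'(t)=+\,\mathbb E\langle\dot\alpha_t(x)\cdot\alpha_t(x')\rangle$.
\end{itemize}
In both cases $\Phi$ is continuous on $[t_0,t_1]$ and $C^1$ on $(t_0,t_1)$, and $\langle\cdot\rangle$ is the Gibbs average at time $t$.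
\end{lemma}

\begin{proof}
In both cases the exponent is $g\cdot\alpha_t(x)-\frac12|\alpha_t(x)|^2+b_t$, with $b_t=b(x,\xi)$ in (i) and $b_t=\alpha_t(x)\cdot\alpha_t(x_0)$ in (ii). The logarithm of the integral is bounded by $C(1+|g|)$ uniformly on $[t_0,t_1]$, and so is its $t$-derivative uniformly on compact subsets of $(t_0,t_1)$. Dominated convergence gives the regularity of $\Phi$ and
\[
\Phi'(t)=\sum_k\mathbb E\big[g_k\langle\dot\alpha_{t,k}(x)\rangle\big]-\mathbb E\langle\dot\alpha_t(x)\cdot\alpha_t(x)\rangle+\mathbb E\langle\dot b_t\rangle .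
\]
Gaussian integration by parts states that $\mathbb E[g_kf(g)]=\mathbb E[\partial_kf(g)]$ for bounded $f$ with bounded continuous gradient. Here $\partial_{g_k}\langle\dot\alpha_{t,k}\rangle=\langle\dot\alpha_{t,k}\alpha_{t,k}\rangle-\langle\dot\alpha_{t,k}\rangle\langle\alpha_{t,k}\rangle$. The one-replica terms cancel, and
\[
\Phi'(t)=-\mathbb E\langle\dot\alpha_t(x)\cdot\alpha_t(x')\rangle+\mathbb E\langle\dot b_t\rangle .
\]
In (i), $\dot b_t=0$. In (ii), $\dot b_t=\dot\alpha_t(x)\cdot\alpha_t(x_0)+\alpha_t(x)\cdot\dot\alpha_t(x_0)$ and the Gibbs measure is the posterior given $y_t$, so \eqref{eq:nish} gives $\mathbb E\langle\dot b_t\rangle=2\,\mathbb E\langle\dot\alpha_t(x)\cdot\alpha_t(x')\rangle$.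
\end{proof}

The next lemma says that attenuating the signal cannot improve estimation.

\begin{lemma}[Degradation]\label{lem:degrade}
Let $y=\alpha(x_0)+g$ be a Gaussian channel, let $T$ be a symmetric $L\times L$ matrix with eigenvalues in $[0,1]$, and let $\tilde y=T\alpha(x_0)+g$. Then $\mathbb E\big[\mathbb E[f(x_0)\mid\tilde y]^2\big]\le\mathbb E\big[\mathbb E[f(x_0)\mid y]^2\big]$ for every bounded measurable $f$.
\end{lemma}

\begin{proof}
Let $g'\sim\gamma_L$ be independent of $(x_0,g)$ and $w=Ty+(I-T^2)^{1/2}g'$. Since $Tg+(I-T^2)^{1/2}g'\sim\gamma_L$ is independent of $x_0$, the pair $(x_0,w)$ has the law of $(x_0,\tilde y)$. As $w$ is a function of $(y,g')$ and $\mathbb E[f(x_0)\mid y,g']=\mathbb E[f(x_0)\mid y]$, we have $\mathbb E[f(x_0)\mid w]=\mathbb E\big[\mathbb E[f(x_0)\mid y]\,\big|\,w\big]$, and Jensen's inequality for conditional expectations concludes.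
\end{proof}

\subsection{Concentration inequalities and nets}

The upper bound uses the following standard facts, in which $\tau>0$.
\begin{itemize}
\item[(F1)] \emph{Hoeffding's inequality.} If $\xi_k$ are independent and centered with $|\xi_k|\le c_k$, then $\mathbb P(|\sum_k\xi_k|>\tau)\le2e^{-\tau^2/(2\sum_kc_k^2)}$.
\item[(F2)] \emph{Gaussian concentration.} If $f:\mathbb R^L\to\mathbb R$ is $\sigma$-Lipschitz and $g\sim\gamma_L$, then $\mathbb P(f(g)-\mathbb Ef(g)>\tau)\le e^{-\tau^2/2\sigma^2}$.
\item[(F3)] \emph{Convex functions of bounded variables} \cite[Theorem~6.10]{BLM}. If $f$ is separately convex and $1$-Lipschitz on $[0,1]^k$ and $\xi$ has independent coordinates in $[0,1]$, then $\mathbb P(f(\xi)-\mathbb Ef(\xi)>\tau)\le e^{-\tau^2/2}$. By rescaling, if $f$ is convex and $\Lambda$-Lipschitz on $[-D,D]^k$, the bound is $e^{-\tau^2/2\sigma^2}$ with $\sigma=2D\Lambda$.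
\item[(F4)] \emph{Nets.} If $A$ lies in a Euclidean ball of radius $r$ in $\mathbb R^k$, a maximal $\delta$-separated subset of $A$ is a $\delta$-net of $A$. It has at most $(1+2r/\delta)^k$ points, because the open balls of radius $\delta/2$ around them are disjoint and lie in a ball of radius $r+\delta/2$.
\item[(F5)] \emph{Maxima.} If $\mathbb P(\xi_k>\tau)\le e^{-\tau^2/2\sigma^2}$ for $k=1,\dots,n$ and all $\tau>0$, then $\mathbb E\max_k\xi_k\le\sigma(\sqrt{2\ln n}+\sqrt{\pi/2})$. Indeed, with $\tau_0=\sigma\sqrt{2\ln n}$ and $(\tau_0+r)^2\ge\tau_0^2+r^2$,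
\[
\mathbb E\max_k\xi_k\le\tau_0+n\int_0^\infty e^{-(\tau_0+r)^2/2\sigma^2}dr\le\tau_0+\int_0^\infty e^{-r^2/2\sigma^2}dr .
\]
\end{itemize}

\section{Reduction of the potential to rank one}\label{sec:rankone}

\subsection{The scalar channel}

For $u\ge0$, with independent $x_0\sim\mu$ and $z\sim\mathcal N(0,1)$, let
\[
e(u)=\mathbb E\big[\mathbb E[x_0\mid\sqrt u\,x_0+z]^2\big].
\]
Thus $\rho-e(u)$ is the minimum mean-square error of the scalar channel, and $0\le e\le\rho$. The posterior mean is bounded by $D$ and, for fixed $(x_0,z)$, continuous in $u$, so $e$ is continuous on $[0,\infty)$. Lemma~\ref{lem:deriv}(ii) with $\alpha_s(x)=\sqrt{\lambda s}\,x$, for which $\dot\alpha_s(x)\alpha_s(x')=\frac\lambda2xx'$, gives $\psi_1'(s)=\frac\lambda2e(\lambda s)$ for $s>0$. Since $\psi_1(0)=0$,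
\begin{equation}\label{eq:scalar}
\psi_1(q)=\frac\lambda2\int_0^qe(\lambda s)\,ds,\qquad F_1^{\mathrm{RS}}(q,\lambda)=-\frac{\lambda q^2}4+\frac12\int_0^{\lambda q}e(u)\,du,
\end{equation}
and
\begin{equation}\label{eq:dq}
\partial_qF_1^{\mathrm{RS}}(q,\lambda)=\frac\lambda2\big(e(\lambda q)-q\big)\le\frac\lambda2(\rho-q).
\end{equation}
The right side is negative for $q>\rho$. Hence the supremum of $F_1^{\mathrm{RS}}(\cdot,\lambda)$ over $[0,\infty)$ is attained and every maximizer lies in $[0,\rho]$. This is the second equality in Theorem~\ref{thm:rankone}.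

\subsection{Vector channels}

For diagonal $Q$ with entries $q_k$ the integral in \eqref{eq:Psi} factorizes and $\psi_m(Q)=\sum_k\psi_1(q_k)$. For general $Q$ the noise decouples in an eigenbasis $(o_k)$ of $Q$ but the prior does not: the variables $o_k\cdot x_0$ are in general dependent and do not have law $\mu$. One inequality survives.

\begin{proposition}\label{prop:eig}
If $Q\in\mathcal S_m$ has eigenvalues $q_1,\dots,q_m$, then $\psi_m(Q)\le\sum_{k=1}^m\psi_1(q_k)$.
\end{proposition}

The mutual information of the channel $y=\sqrt\lambda\,Q^{1/2}x_0+z$ is $\frac{\lambda\rho}2\operatorname{Tr}Q-\psi_m(Q)$. So the proposition says that, for given eigenvalues, the channel aligned with the coordinate axes carries the least information.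

The idea is visible for $m=2$ and $Q=q\,oo^\top$ with $o=(1,1)/\sqrt2$, where the claim is $\psi_2(Q)\le\psi_1(q)$. Let $h(s)=\psi_2(s\,oo^\top)$. By Lemma~\ref{lem:deriv}(ii), $h'(s)$ is $\frac\lambda2$ times the second moment of the best estimate of $o\cdot x_0$ from $\sqrt{\lambda s}\,o\cdot x_0+z_1$. Reveal in addition the direction $o^\perp=(1,-1)/\sqrt2$ at the same strength, namely $\sqrt{\lambda s}\,o^\perp\cdot x_0+z_2$. The second moment can only increase, and the enlarged channel is, after a rotation, $\hat y=\sqrt{\lambda s}\,x_0+z$, in which the two coordinates are independent scalar channels. The estimate of $o\cdot x_0$ becomes $(\eta(\hat y_1)+\eta(\hat y_2))/\sqrt2$, where $\eta$ is the scalar posterior mean. The two terms are independent and centered, so the second moment is $e(\lambda s)$, and $h'(s)\le\psi_1'(s)$. For general $Q$ we need a path from $0$ to $Q$ along which every direction that is still moving at time $s$ has strength $s$ and no direction has more. Raising all eigenvalues at unit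 speed and stopping each at its final value achieves this.

\begin{proof}[Proof of Proposition~\ref{prop:eig}]
Write $Q=\sum_kq_ko_ko_k^\top$ with $(o_k)$ orthonormal. For $s\ge0$ let
\[
A(s)=\sum_k\sqrt{\min(q_k,s)}\;o_ko_k^\top,\qquad \Pi_s=\sum_{k:\,q_k>s}o_ko_k^\top,\qquad h(s)=\psi_m\big(A(s)^2\big).
\]
Then $h(0)=0$ and $h(s)=\psi_m(Q)$ for $s\ge\max_kq_k$. The map $A$ is continuous on $[0,\infty)$ and $C^1$ on $(0,\infty)\setminus\{q_1,\dots,q_m\}$, where $A'(s)=\Pi_s/(2\sqrt s)$ and $A'(s)A(s)=\frac12\Pi_s$. Apply Lemma~\ref{lem:deriv}(ii) to $\alpha_s(x)=\sqrt\lambda\,A(s)x$ on each interval between consecutive points of $\{0,q_1,\dots,q_m\}$. We find that $h$ is continuous, $C^1$ off a finite set, and, with $y_s=\sqrt\lambda\,A(s)x_0+z$,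
\[
h'(s)=\frac\lambda2\,\mathbb E\langle x^\top\Pi_sx'\rangle=\frac\lambda2\sum_{k:\,q_k>s}\mathbb E\big[\mathbb E[o_k\cdot x_0\mid y_s]^2\big].
\]
The matrix $T=A(s)/\sqrt s$ has eigenvalues in $[0,1]$, so by Lemma~\ref{lem:degrade} each term is at most its value for the channel $\hat y=\sqrt{\lambda s}\,x_0+z$. The pairs $(x_{0,a},\hat y_a)$, $1\le a\le m$, are i.i.d., so $\mathbb E[o_k\cdot x_0\mid\hat y]=\sum_ao_{k,a}\eta_a$ with $\eta_a=\mathbb E[x_{0,a}\mid\hat y_a]$ i.i.d., $\mathbb E\eta_a^2=e(\lambda s)$, and $\mathbb E\eta_a=0$ because $\mu$ is centered. The second moment is therefore $|o_k|^2e(\lambda s)=e(\lambda s)$, and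
\[
0\le h'(s)\le\frac\lambda2\,\#\{k:q_k>s\}\;e(\lambda s).
\]
Integrating over $s$ and using \eqref{eq:scalar} gives $\psi_m(Q)\le\sum_k\frac\lambda2\int_0^{q_k}e(\lambda s)\,ds=\sum_k\psi_1(q_k)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rankone}]
Since $\|Q\|^2=\sum_kq_k^2$, Proposition~\ref{prop:eig} gives $F_m^{\mathrm{RS}}(Q,\lambda)\le\frac1m\sum_kF_1^{\mathrm{RS}}(q_k,\lambda)\le\phi_1(\lambda)$, so $\phi_m\le\phi_1$. The matrices $Q=qI$ give $\phi_m\ge\phi_1$. The second equality was obtained from \eqref{eq:dq}.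
\end{proof}

\begin{remark}[Centering is needed]\label{rem:center}
Take $\mu=\delta_c$ with $c\ne0$ and let $\mathbf 1=(1,\dots,1)\in\mathbb R^m$. Then $mF_m^{\mathrm{RS}}(Q,\lambda)=\frac\lambda4\big(c^4m^2-\|Q-c^2\mathbf 1\mathbf 1^\top\|^2\big)$, so $\phi_m=m\lambda c^4/4=m\phi_1$. Likewise $F_{N,M}(\lambda)=(1-\frac1N)M\lambda c^4/4$. The rank-one formula fails for every $m,M\ge2$.
\end{remark}

\section{Comparison with decoupled channels}\label{sec:interp}

Fix $Q\in\mathcal S_M$ and let $\mathcal K=[-D,D]^{N\times M}$. To make the heuristic of the introduction precise, we switch the matrix observation on while switching off an observation of each row through $Q^{1/2}$: for $t\in[0,1]$ let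
\begin{equation}\label{eq:path}
\alpha_t(X)=\Big(\big(\sqrt{t\lambda/N}\,s_{ij}\big)_{i<j},\ \big(\sqrt{(1-t)\lambda}\,Q^{1/2}x_i\big)_{i\le N}\Big),
\end{equation}
with noise $g=((Z_{ij})_{i<j},(z_i)_{i\le N})$, where $z_i\sim\mathcal N(0,I_M)$. For $t\in(0,1)$ and $X,X'\in\mathcal K$ with overlap $R$, the identities \eqref{eq:gram} give
\begin{align*}
\dot\alpha_t(X)\cdot\alpha_t(X')&=\frac\lambda{2N}\sum_{i<j}s_{ij}s'_{ij}-\frac\lambda2\sum_ix_i^\top Qx_i'\\
&=\frac{\lambda N}4\big(\|R-Q\|^2-\|Q\|^2\big)-\frac\lambda{4N}\sum_i|x_i|^2|x_i'|^2 .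
\end{align*}
Since $|x_i|^2|x_i'|^2\le M^2D^4$,
\begin{equation}\label{eq:key}
\dot\alpha_t(X)\cdot\alpha_t(X')\ \ge\ -\frac{\lambda N}4\|Q\|^2-\frac{\lambda M^2D^4}4 .
\end{equation}
This single inequality yields a lower bound through part (ii) of Lemma~\ref{lem:deriv} and an upper bound through part (i). The upper bound concerns a model in which the planted part of \eqref{eq:Hsplit} is replaced by a linear function of the overlap. For a closed set $G\subset\mathcal K$ with $P(G)>0$ and $S\in\mathbb R^{M\times M}$ let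
\begin{equation}\label{eq:W}
W_S=\int_G\exp\Big\{\sum_{i<j}\Big[\sqrt{\tfrac\lambda N}\,Z_{ij}s_{ij}-\tfrac\lambda{2N}s_{ij}^2\Big]+\lambda\sum_ix_i^\top Sx_{0,i}\Big\}\,dP(X).
\end{equation}

\begin{proposition}\label{prop:interp}
For all $N,M\ge1$, $Q\in\mathcal S_M$, $S\in\mathbb R^{M\times M}$ and $G$ as above,
\begin{align}
\mathbb E\ln\mathcal Z&\ge N\Big[\psi_M(Q)-\frac\lambda4\|Q\|^2\Big]-\frac{\lambda M^2D^4}4,\label{eq:lower}\\
\mathbb E\ln W_S&\le N\Big[\Psi(Q,S)+\frac\lambda4\|Q\|^2\Big]+\frac{\lambda M^2D^4}4.\label{eq:upperW}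
\end{align}
\end{proposition}

\begin{proof}
For \eqref{eq:lower} use Lemma~\ref{lem:deriv}(ii) with the path \eqref{eq:path} and $\nu=P$. Then $\Phi(1)=\mathbb E\ln\mathcal Z$; at $t=0$ the integral factorizes over rows, so $\Phi(0)=N\psi_M(Q)$; and $\Phi'$ is at least the right side of \eqref{eq:key}.

For \eqref{eq:upperW} use Lemma~\ref{lem:deriv}(i) with the same path, $\nu$ the restriction of $P$ to $G$, $\xi=X_0$ and $b=\lambda\sum_ix_i^\top Sx_{0,i}$. Then $\Phi(1)=\mathbb E\ln W_S$ and $\Phi'\le\frac{\lambda N}4\|Q\|^2+\frac{\lambda M^2D^4}4$. At $t=0$, enlarging the domain from $G$ to $\mathcal K$ increases the integral, which then factorizes over rows; so $\Phi(0)\le N\Psi(Q,S)$.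
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:bounds}]
Take $Q=qI$ in \eqref{eq:lower} and divide by $NM$: $F_{N,M}(\lambda)\ge F_1^{\mathrm{RS}}(q,\lambda)-\frac{\lambda D^4M}{4N}$. Take the supremum over $q\ge0$.
\end{proof}

\section{The upper bound}\label{sec:upper}

The proof of \eqref{eq:lower} discards the term $\frac{\lambda N}4\mathbb E\langle\|R-Q\|^2\rangle$. To reverse the inequality along the same path one would have to show that the $M\times M$ overlap concentrates at $Q$ along the path. We avoid this. By \eqref{eq:upperW} the noise part of \eqref{eq:Hsplit} already has the sign needed for an upper bound; only the planted part, a convex quadratic function of $R(X,X_0)$, spoils it. On the set of $X$ whose overlap with the signal is close to a given $S$, the planted part is close to its tangent at $S$. It remains to pay for the number of matrices $S$ and to evaluate the bound \eqref{eq:upperW}.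

\subsection{Rank one with a sign prior}\label{sec:example}

Let $M=1$ and $\mu=\frac12(\delta_1+\delta_{-1})$, so $D=1$, and take $G=\mathcal K$ in \eqref{eq:W}. The overlap $R=\frac1N\sum_ix_ix_{0,i}$ takes values in $\mathcal N=\{-1,-1+\frac2N,\dots,1\}$, a set of $N+1$ points. If $R=S$, the planted part is at most $\frac{\lambda N}2R^2=\lambda NSR-\frac{\lambda N}2S^2$. Splitting $\mathcal Z$ according to the value of $R$ and then dropping the constraint $R=S$ gives $\mathcal Z\le\sum_{S\in\mathcal N}e^{-\lambda NS^2/2}W_S$, hence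
\[
\mathbb E\ln\mathcal Z\le\ln(N+1)+\max_{S}\Big\{\mathbb E\ln W_S-\frac{\lambda N}2S^2\Big\}+\mathbb E\max_S\big(\ln W_S-\mathbb E\ln W_S\big).
\]
For the middle term, here $\Psi(Q,S)=\mathbb E\ln\cosh(\sqrt{\lambda Q}\,z+\lambda Sx_0)-\lambda Q/2$, which is even in $S$ because $x_0$ is symmetric. So $\Psi(|S|,S)=\psi_1(|S|)$, and \eqref{eq:upperW} with $Q=|S|$ gives
\[
\mathbb E\ln W_S-\frac{\lambda N}2S^2\le N\Big[\psi_1(|S|)+\frac\lambda4S^2-\frac\lambda2S^2\Big]+\frac\lambda4=NF_1^{\mathrm{RS}}(|S|,\lambda)+\frac\lambda4 .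
\]
The two quadratic terms combine to the $-\frac\lambda4S^2$ of the potential, as in the heuristic. For the last term, the substitution $x_i\to x_ix_{0,i}$, $Z_{ij}\to Z_{ij}x_{0,i}x_{0,j}$ shows that $\mathbb E_Z\ln W_S$ does not depend on $X_0$, and the gradient of $\ln W_S$ in $Z$ has squared norm at most $\frac\lambda N\binom N2\le\frac{\lambda N}2$. By (F2) and (F5),
\[
F_{N,1}(\lambda)-\phi_1(\lambda)\le\frac{\ln(N+1)}N+\frac\lambda{4N}+\sqrt{\frac\lambda{2N}}\Big(\sqrt{2\ln(N+1)}+\sqrt{\pi/2}\Big).
\]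
In general four things change. The overlap ranges over a continuum of dimension $M^2$, so $\mathcal N$ becomes a net. The trivial bound on the gradient is too weak for large $M$, so the integral must first be restricted to a set $G$. The signal contributes to the fluctuations. And $S$ is neither symmetric nor positive, so $|S|$ and the sign of $S$ are replaced by the factors of a polar decomposition. In the rest of this section $1\le M\le N$, and $C$ denotes a constant depending only on $(\lambda,D)$ that may change from line to line.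

\subsection{Restriction to bounded operator norm}

A net of $M\times M$ matrices has $e^{cM^2}$ points or more, so by (F5) the fluctuation term is of order at least $\sigma M$ in the bound, where $\sigma$ is the Lipschitz constant of $\ln W_S$. The bound $|s_{ij}|\le MD^2$ gives only $\sigma^2\le\frac12\lambda D^4NM^2$, and $\sigma M=o(NM)$ would require $M=o(\sqrt N)$. For a typical $X$, however, $\|XX^\top\|^2$ is of order $N^2M$ rather than $N^2M^2$, and this gains the missing factor $M$ in $\sigma^2$. We therefore set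
\[
\kappa=44D^2,\qquad G=\{X\in\mathcal K:\|X\|_{\mathrm{op}}^2\le\kappa N\},\qquad\mathcal Z_G=\int_Ge^{H_N}dP .
\]
The set $G$ is closed and convex and does not depend on the signal or the noise.

\begin{lemma}\label{lem:G}
We have $P(G^c)\le2e^{-N}$ and $\mathbb E\ln\mathcal Z\le\mathbb E\ln\mathcal Z_G+C$.
\end{lemma}

\begin{proof}
For unit vectors $u\in\mathbb R^N$ and $v\in\mathbb R^M$, the terms of $u^\top X_0v=\sum_{i,a}u_iv_a(X_0)_{ia}$ are independent, centered and bounded by $D|u_iv_a|$, so (F1) gives $\mathbb P(|u^\top X_0v|>\tau)\le2e^{-\tau^2/2D^2}$. By (F4) the unit spheres have $\frac14$-nets of sizes at most $9^N$ and $9^M$. Let $u,v$ be unit vectors with $u^\top X_0v=\|X_0\|_{\mathrm{op}}$ and let $\hat u,\hat v$ be net points within $\frac14$ of them. From $u^\top X_0v=\hat u^\top X_0\hat v+(u-\hat u)^\top X_0v+\hat u^\top X_0(v-\hat v)$ we get $\|X_0\|_{\mathrm{op}}\le2|\hat u^\top X_0\hat v|$. With $\tau^2=11D^2N$ and $M\le N$, a union bound gives $P(G^c)\le2\cdot9^{2N}e^{-11N/2}\le2e^{-N}$,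 since $2\ln9<4.5$.

Let $\langle\cdot\rangle$ be the posterior average, so that $\mathcal Z_G/\mathcal Z=\langle1_G\rangle$. By \eqref{eq:nish}, $\mathbb E\langle1_{G^c}\rangle=P(G^c)\le2e^{-N}$. By Markov's inequality the event $\mathcal E=\{\langle1_{G^c}\rangle>\frac12\}$ has probability at most $4e^{-N}$, and $\ln\mathcal Z-\ln\mathcal Z_G\le\ln2$ off $\mathcal E$. On $\mathcal E$ a crude bound suffices. For $y,a\in\mathbb R$ we have $-\frac12y^2-a^2\le ya-\frac12a^2\le\frac12y^2$. Apply this with $y=Y_{ij}$ and $a=\sqrt{\lambda/N}\,s_{ij}$, where $a^2\le\lambda M^2D^4/N$, and sum over at most $N^2/2$ pairs: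
\[
-\tfrac12\sum_{i<j}Y_{ij}^2-\tfrac12\lambda NM^2D^4\le H_N(X)\le\tfrac12\sum_{i<j}Y_{ij}^2\qquad(X\in\mathcal K).
\]
Together with $P(G)\ge1-2/e\ge e^{-2}$ and $Y_{ij}^2\le2Z_{ij}^2+2\lambda M^2D^4/N$, this yields
\[
\ln\mathcal Z-\ln\mathcal Z_G\le T:=2+2\sum_{i<j}Z_{ij}^2+\tfrac32\lambda NM^2D^4 .
\]
By the triangle inequality in $L^2$, $\mathbb EZ_{ij}^4=3$ and $M\le N$, we have $(\mathbb ET^2)^{1/2}\le CN^3$. The Cauchy--Schwarz inequality gives $\mathbb E[1_{\mathcal E}T]\le2e^{-N/2}CN^3\le C$.
\end{proof}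

This is the only place in the upper bound where the Gibbs measure of $H_N$ is used as a posterior. It is also the second place where centering matters: for $\mu=\delta_c$ one has $\|X_0\|_{\mathrm{op}}^2=c^2NM$.

\subsection{Linearization on a net}

Let $B=D\sqrt\kappa$. For $X\in G$ the overlap $R=R(X,X_0)$ satisfies
\[
\|R\|\le\frac{\|X\|_{\mathrm{op}}\|X_0\|}N\le\frac{\sqrt{\kappa N}\,D\sqrt{NM}}N=B\sqrt M .
\]
Let $\delta=BM/\sqrt N$ and let $\mathcal N$ be a maximal $\delta$-separated subset of the Frobenius ball of radius $B\sqrt M$ in $\mathbb R^{M\times M}$. The mesh is chosen so that the linearization error $\frac{\lambda N}2\delta^2$ is of order $M^2$, below the logarithm of the size of the net. By (F4), $n=|\mathcal N|\le(1+2\sqrt{N/M})^{M^2}\le(3\sqrt{N/M})^{M^2}$, that is,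
\begin{equation}\label{eq:n}
\ln n\le\tfrac12M^2\ln\tfrac{9N}M .
\end{equation}
Given $X\in G$, choose $S\in\mathcal N$ with $\|R-S\|\le\delta$. By \eqref{eq:gram} and $\|R\|^2=2\operatorname{Tr}(S^\top R)-\|S\|^2+\|R-S\|^2$,
\[
\frac\lambda N\sum_{i<j}s_{ij}s^0_{ij}\le\frac{\lambda N}2\|R\|^2\le\lambda\sum_ix_i^\top Sx_{0,i}-\frac{\lambda N}2\|S\|^2+\frac{\lambda B^2M^2}2 .
\]
The exponential of the right side is at most the sum of the same expression over all $S\in\mathcal N$, and this bound holds for every $X\in G$. Integrating over $G$ gives $\mathcal Z_G\le e^{\lambda B^2M^2/2}\sum_{S\in\mathcal N}e^{-\lambda N\|S\|^2/2}\,W_S$. A sum of $n$ terms is at most $n$ times the largest, so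
\begin{equation}\label{eq:split}
\begin{aligned}
\mathbb E\ln\mathcal Z_G\le{}&\frac{\lambda B^2M^2}2+\ln n+\max_{S\in\mathcal N}\Big\{\mathbb E\ln W_S-\frac{\lambda N}2\|S\|^2\Big\}\\
&+\mathbb E\max_{S\in\mathcal N}\big(\ln W_S-\mathbb E\ln W_S\big).
\end{aligned}
\end{equation}

\subsection{Fluctuations}

\begin{lemma}\label{lem:fluct}
$\displaystyle\mathbb E\max_{S\in\mathcal N}\big(\ln W_S-\mathbb E\ln W_S\big)\le C\sqrt{NM}\Big(M\sqrt{\ln\tfrac{9N}M}+1\Big)$.
\end{lemma}

\begin{proof}
Let $\langle\cdot\rangle_S$ be the Gibbs average of $W_S$, which is supported on $G$, and let $w_S(X_0)=\mathbb E_Z\ln W_S$. We write $\ln W_S-\mathbb E\ln W_S=(\ln W_S-w_S)+(w_S-\mathbb Ew_S)$ and bound the upper tails of the two differences.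

\emph{Noise.} Fix $X_0$. Since $\partial_{Z_{ij}}\ln W_S=\sqrt{\lambda/N}\,\langle s_{ij}\rangle_S$, Jensen's inequality bounds the squared gradient in $Z$ by
\[
\frac\lambda N\Big\langle\sum_{i<j}s_{ij}^2\Big\rangle_S\le\frac\lambda{2N}\sup_{X\in G}\|XX^\top\|^2\le\frac\lambda{2N}\sup_{X\in G}\|X\|_{\mathrm{op}}^2\|X\|^2\le\tfrac12\lambda\kappa D^2NM=:\sigma_1^2 .
\]
By (F2), $\mathbb P(\ln W_S-w_S>\tau\mid X_0)\le e^{-\tau^2/2\sigma_1^2}$, and the same bound holds unconditionally.

\emph{Signal.} The entries of $X_0$ are not Gaussian, and for them a Lipschitz bound must be accompanied by convexity. For fixed $Z$, the exponent in \eqref{eq:W} is affine in $X_0$ and the domain $G$ does not depend on $X_0$, so $\ln W_S$ is convex in $X_0$ by H\"older's inequality; hence so is $w_S$. The gradient of $\ln W_S$ in $X_0$ is the $N\times M$ matrix $\lambda\langle X\rangle_SS$. As $G$ is closed and convex, $\langle X\rangle_S\in G$, and the gradient has norm at most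
\[
\lambda\|\langle X\rangle_S\|_{\mathrm{op}}\|S\|\le\lambda\sqrt{\kappa N}\,B\sqrt M=\lambda\kappa D\sqrt{NM}.
\]
By (F3), $\mathbb P(w_S-\mathbb Ew_S>\tau)\le e^{-\tau^2/2\sigma_2^2}$ with $\sigma_2=2\lambda\kappa D^2\sqrt{NM}$.

The maximum of a sum is at most the sum of the maxima, so (F5) bounds the left side of the lemma by $(\sigma_1+\sigma_2)(\sqrt{2\ln n}+\sqrt{\pi/2})$. Now use \eqref{eq:n}.
\end{proof}

\subsection{The choice of $Q$}

It remains to bound the middle term of \eqref{eq:split} by \eqref{eq:upperW}, in which $Q$ is free. Overlaps that are not positive semidefinite cannot be neglected: for a permutation matrix $\Pi$ the map $X\mapsto X\Pi$ preserves the posterior and sends $R$ to $\Pi^\top R$. For such $S$ the quantity $\Psi(Q,S)$ is not of the form $\psi_M$, and we must relate the two.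

Recall the polar decomposition: if $S=O_1\Sigma O_2^\top$ is a singular value decomposition, then $S=QU$ with $Q=O_1\Sigma O_1^\top=(SS^\top)^{1/2}\in\mathcal S_M$ and $U=O_1O_2^\top$ orthogonal, and $\|Q\|=\|S\|$. With this $Q$, the exponent in $\Psi(Q,S)$ is the log-likelihood of the channel $\sqrt\lambda\,Q^{1/2}x_0+z$ evaluated at data generated from the rotated signal $Ux_0$. A mismatched likelihood has smaller expected logarithm than the true one.

\begin{lemma}\label{lem:polar}
Let $Q\in\mathcal S_M$, let $U$ be orthogonal and let $Q'=U^\top QU$. Then $\Psi(Q,QU)\le\psi_M(Q')$.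
\end{lemma}

\begin{proof}
Let $x_0\sim\mu^{\otimes M}$. Let $\ell$ and $\ell'$ be the densities \eqref{eq:ell} of the channels $\alpha(x)=\sqrt\lambda\,Q^{1/2}x$ and $\alpha'(x)=\sqrt\lambda\,Q^{1/2}Ux$, and let $y'=\alpha'(x_0)+z$. Since
\[
y'\cdot\alpha(x)-\tfrac12|\alpha(x)|^2=\sqrt\lambda\,z^\top Q^{1/2}x+\lambda\,x^\top QUx_0-\tfrac\lambda2x^\top Qx,
\]
we have $\Psi(Q,QU)=\mathbb E\ln\ell(y')$. Both $\ln\ell(y')$ and $\ln\ell'(y')$ are integrable by \eqref{eq:ell}, and $y'$ has law $\ell'\,d\gamma_M$, so Jensen's inequality gives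
\[
\mathbb E\ln\ell(y')-\mathbb E\ln\ell'(y')\le\ln\mathbb E\frac{\ell(y')}{\ell'(y')}=\ln\int\ell\,d\gamma_M=0 .
\]
Finally $Q'^{1/2}=U^\top Q^{1/2}U$, so $\alpha'(x)=\sqrt\lambda\,UQ'^{1/2}x$ and
\[
y'\cdot\alpha'(x)-\tfrac12|\alpha'(x)|^2=\sqrt\lambda\,(U^\top z)^\top Q'^{1/2}x+\lambda\,x^\top Q'x_0-\tfrac\lambda2x^\top Q'x .
\]
As $U^\top z\sim\gamma_M$ is independent of $x_0$, this shows $\mathbb E\ln\ell'(y')=\psi_M(Q')$.
\end{proof}

If $U$ is a permutation matrix, then $\ell=\ell'$ and the lemma is an equality, as the symmetry above requires. Now let $S=QU$ be a polar decomposition of an arbitrary $S$. Since $\|Q'\|=\|Q\|=\|S\|$, Lemma~\ref{lem:polar} and Theorem~\ref{thm:rankone} give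
\[
\Psi(Q,S)+\frac\lambda4\|Q\|^2-\frac\lambda2\|S\|^2\le\psi_M(Q')-\frac\lambda4\|Q'\|^2=MF_M^{\mathrm{RS}}(Q',\lambda)\le M\phi_1(\lambda).
\]
By \eqref{eq:upperW}, for every $S\in\mathbb R^{M\times M}$,
\begin{equation}\label{eq:fixedS}
\mathbb E\ln W_S-\frac{\lambda N}2\|S\|^2\le NM\phi_1(\lambda)+\frac{\lambda M^2D^4}4 .
\end{equation}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:bounds}]
Let $u=M/N\in(0,1]$ and $\omega=\sqrt{u\ln(9/u)}$. Combine Lemma~\ref{lem:G}, \eqref{eq:split}, \eqref{eq:n}, Lemma~\ref{lem:fluct} and \eqref{eq:fixedS}, and divide by $NM$: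
\[
F_{N,M}(\lambda)-\phi_1(\lambda)\le\frac C{NM}+\frac{\lambda B^2}2u+\frac{\omega^2}2+\frac{\lambda D^4}4u+C\omega+\frac C{\sqrt{NM}} .
\]
Since $\ln9>1$, we have $u\le\sqrt u\le\omega$; since $M\ge1$, we have $\frac1{NM}\le\frac1{\sqrt{NM}}\le\sqrt u$; and since $u\ln(9/u)$ is increasing on $(0,1]$, we have $\omega^2\le\omega\sqrt{\ln9}$. Every term is at most $C\omega$.
\end{proof}

\section{The limits at sublinear rank}\label{sec:mmse}

The error is read off from the derivative of the free entropy, and derivatives of convex functions converge when the functions do.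

\begin{lemma}\label{lem:immse}
For all $N,M\ge1$ the function $F_{N,M}$ is convex on $[0,\infty)$ and $C^1$ on $(0,\infty)$. For $\lambda>0$, with $\langle\cdot\rangle$ the posterior average,
\begin{gather}
F_{N,M}'(\lambda)=\frac1{2N^2M}\sum_{i<j}\mathbb E\langle s_{ij}\rangle^2,\label{eq:Fprime}\\
0\le\mathrm{MMSE}_{N,M}(\lambda)-\Big[\Big(1-\frac1N\Big)\rho^2-4F_{N,M}'(\lambda)\Big]\le\frac{D^4}N .\label{eq:immse}
\end{gather}
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:deriv}(ii) with $t=\lambda$ and $\alpha_\lambda(X)=(\sqrt{\lambda/N}\,s_{ij})_{i<j}$. Then $\dot\alpha_\lambda(X)\cdot\alpha_\lambda(X')=\frac1{2N}\sum_{i<j}s_{ij}s_{ij}'$, which gives \eqref{eq:Fprime} and the continuity of $F_{N,M}$ on $[0,\infty)$. For $0<\lambda'<\lambda$, Lemma~\ref{lem:degrade} with $T=\sqrt{\lambda'/\lambda}\,I$ shows that $\mathbb E\langle s_{ij}\rangle^2=\mathbb E[\mathbb E[s^0_{ij}\mid Y]^2]$ is nondecreasing in $\lambda$; so $F_{N,M}$ is convex. Splitting the Frobenius norm into off-diagonal and diagonal entries,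
\[
N^2M\cdot\mathrm{MMSE}_{N,M}(\lambda)=2\sum_{i<j}\big(M\rho^2-\mathbb E\langle s_{ij}\rangle^2\big)+\sum_i\mathbb E\operatorname{Var}\big(|x_{0,i}|^2\mid Y\big).
\]
The first sum, divided by $N^2M$, is the bracket in \eqref{eq:immse}. Each term of the second lies between $0$ and $\operatorname{Var}(|x_{0,i}|^2)=M\operatorname{Var}_\mu(x^2)\le MD^4$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
Let $M_N=o(N)$ and write $F_N=F_{N,M_N}$. Then $M_N\le N$ for large $N$, and $u\ln(9/u)\to0$ as $u\downarrow0$. Theorems~\ref{thm:bounds} and~\ref{thm:rankone} give $F_N(\lambda)\to\phi_1(\lambda)=\sup_{q\in[0,\rho]}F_1^{\mathrm{RS}}(q,\lambda)$ for all $\lambda\ge0$.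

Let $\phi_1$ be differentiable at $\lambda>0$. By convexity, for $0<h<\lambda$,
\[
\frac{F_N(\lambda)-F_N(\lambda-h)}h\le F_N'(\lambda)\le\frac{F_N(\lambda+h)-F_N(\lambda)}h .
\]
Letting $N\to\infty$ and then $h\downarrow0$ gives $F_N'(\lambda)\to\phi_1'(\lambda)$, and \eqref{eq:immse} gives $\mathrm{MMSE}_{N,M_N}(\lambda)\to\rho^2-4\phi_1'(\lambda)$.

It remains to identify $\phi_1'(\lambda)$. Let $q^*$ be any maximizer of $F_1^{\mathrm{RS}}(\cdot,\lambda)$; by \eqref{eq:dq} the maximizers over $[0,\infty)$ and over $[0,\rho]$ are the same. The function $\lambda'\mapsto\phi_1(\lambda')-F_1^{\mathrm{RS}}(q^*,\lambda')$ is nonnegative, vanishes at $\lambda$ and is differentiable there by \eqref{eq:scalar}, so its derivative at $\lambda$ is zero: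
\[
\phi_1'(\lambda)=\partial_\lambda F_1^{\mathrm{RS}}(q^*,\lambda)=-\frac{q^{*2}}4+\frac{q^*}2\,e(\lambda q^*).
\]
If $q^*>0$, it is an interior maximizer on $[0,\infty)$, so $e(\lambda q^*)=q^*$ by \eqref{eq:dq} and $\phi_1'(\lambda)=q^{*2}/4$. If $q^*=0$, both sides of this equality vanish. Hence $q^*=2\sqrt{\phi_1'(\lambda)}$ is determined by $\lambda$, the maximizer is unique, and the limit of the error is $\rho^2-q^{*2}$. Under hypothesis (b) with $m=1$, $\phi_1$ is real analytic, hence differentiable, at every $\lambda>0$ with $\lambda\ne\lambda_c$.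
\end{proof}

\begin{remark}
The function $\phi_1$ is the pointwise limit of the convex functions $F_{N,1}$, hence convex. So, without hypothesis (b), it is differentiable at all but at most countably many $\lambda>0$.
\end{remark}

\section{Failure at linear rank}\label{sec:converse}

For small $\lambda$ the rank-one formula predicts that nothing can be learned. We show this first, and then exhibit an estimator that learns something when $M/N$ is bounded below.

\begin{lemma}\label{lem:small}
We have $e(u)\le D^4u$ for $u\ge0$. For $\lambda\in(0,D^{-4})$, the unique maximizer of $F_1^{\mathrm{RS}}(\cdot,\lambda)$ is $q^*(\lambda)=0$, and $\phi_1(\lambda)=0$.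
\end{lemma}

\begin{proof}
We use the formula $e'(u)=\mathbb E[V^2]$ for $u>0$, where $V=\operatorname{Var}(x_0\mid\sqrt u\,x_0+z)$; see \cite{GWSV}. For completeness we derive it. Let $\langle\cdot\rangle$ be the Gibbs average with exponent $\sqrt u\,zx+uxx_0-ux^2/2$ and $\bar x=\langle x\rangle$, so that $V=\langle x^2\rangle-\bar x^2$ and $e(u)=\mathbb E[x_0\bar x]$ by \eqref{eq:nish}. Then
\[
\partial_u\bar x=\Big(\frac z{2\sqrt u}+x_0\Big)V-\frac12\big(\langle x^3\rangle-\bar x\langle x^2\rangle\big),\qquad\partial_zV=\sqrt u\,\big(\langle x^3\rangle-3\bar x\langle x^2\rangle+2\bar x^3\big).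
\]
Integrating by parts in $z$, the third moments cancel and $e'(u)=\mathbb E[x_0^2V]-\mathbb E[x_0\bar xV]$, which equals $\mathbb E[(\langle x^2\rangle-\bar x^2)V]=\mathbb E[V^2]$ by \eqref{eq:nish}. Since $V\le D^2$, $e$ is continuous at $0$, and $e(0)=0$ by centering, we get $e(u)\le D^4u$. By \eqref{eq:scalar}, $F_1^{\mathrm{RS}}(q,\lambda)\le\frac{\lambda q^2}4(\lambda D^4-1)$, which is negative for $q>0$ and $\lambda\in(0,D^{-4})$, while $F_1^{\mathrm{RS}}(0,\lambda)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]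
The statements on $q^*$ and $\phi_1$ are Lemma~\ref{lem:small}; the two limits in question are therefore $0$ and $\rho^2$. Let $N,M\ge1$ be arbitrary, $a=M/N$ and $\lambda>0$. For $i<j$ we have $\mathbb E[s^0_{ij}Y_{ij}]=\sqrt{\lambda/N}\,M\rho^2$ and $\mathbb EY_{ij}^2=1+\lambda\rho^2a$. The conditional expectation given $Y$ has smaller mean-square error than any estimator $cY_{ij}$, and minimizing over $c\in\mathbb R$ gives
\[
M\rho^2-\mathbb E\langle s_{ij}\rangle^2\le\mathbb E(s_{ij}^0)^2-\frac{\big(\mathbb E[s^0_{ij}Y_{ij}]\big)^2}{\mathbb EY_{ij}^2}=\frac{M\rho^2}{1+\lambda\rho^2a}.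
\]
Thus $\mathbb E\langle s_{ij}\rangle^2\ge M\lambda\rho^4a/(1+\lambda\rho^2a)$, and \eqref{eq:Fprime} and \eqref{eq:immse} yield
\[
F_{N,M}'(\lambda)\ge\frac14\Big(1-\frac1N\Big)\frac{\lambda\rho^4a}{1+\lambda\rho^2a},\qquad\mathrm{MMSE}_{N,M}(\lambda)\le\Big(1-\frac1N\Big)\frac{\rho^2}{1+\lambda\rho^2a}+\frac{D^4}N .
\]
If $M_N\ne o(N)$, there are $a_0>0$ and a subsequence along which $M_N/N\ge a_0$. The lower bound on $F'$ increases with $a$ and the upper bound on the error decreases with $a$, so both hold along the subsequence with $a_0$ in place of $a$. Write the fraction in the first bound as $\rho^2-\rho^2/(1+\lambda\rho^2a_0)$ and integrate from $F_{N,M}(0)=0$. Along the subsequence,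
\[
\liminf F_{N,M_N}(\lambda)\ge\frac14\Big[\lambda\rho^2-\frac1{a_0}\ln(1+\lambda\rho^2a_0)\Big]>0,
\]
\[
\limsup\mathrm{MMSE}_{N,M_N}(\lambda)\le\frac{\rho^2}{1+\lambda\rho^2a_0}<\rho^2,
\]
where the strict inequalities use $\rho>0$ and $\ln(1+v)<v$ for $v>0$. For $\lambda\in(0,D^{-4})$ this rules out both limits.
\end{proof}

\begin{thebibliography}{9}

\bibitem{cavity}
\emph{A multiscale cavity method for sublinear-rank symmetric matrix factorization},
\texttt{https://ems.press/content/serial-article-files/52575?nt=1}.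

\bibitem{BLM}
Boucheron, Lugosi and Massart,
\emph{Concentration Inequalities}, 2013.

\bibitem{GWSV}
Guo, Wu, Shamai and Verd\'u,
\emph{Estimation in Gaussian noise: properties of the minimum mean-square error},
IEEE Trans. Inf. Theory, 2011.

\end{thebibliography}
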